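
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}


\title{Subspaces of quotients of $C[0,\alpha]$ for countable ordinals $\alpha$}

\begin{abstract}
For a countable ordinal $\alpha$, every infinite-dimensional subspace of $C[0,\alpha]$ contains $c_0$. We show that this property passes to all subspaces of quotients of $C[0,\alpha]$ exactly when $\alpha<\omega^\omega$: a quotient of $C[0,\omega^\omega]$ can contain an almost isometric copy of $\ell_p$, for each $1<p<\infty$. More generally, up to isomorphism, the infinite-dimensional subspaces of quotients of the spaces $C[0,\alpha]$, $\alpha<\omega_1$, are exactly the infinite-dimensional Banach spaces with separable dual.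
\end{abstract}

\section{The question and the answer}

Throughout, $\mathbb K$ is $\mathbb R$ or $\mathbb C$, compact spaces are Hausdorff, subspaces are closed (except for linear spans and the dense subspaces denoted by $E$), and a quotient of $X$ is a space $X/Z$ with $Z$ a subspace of $X$. A Banach space $X$ is \emph{$c_0$-saturated} if every infinite-dimensional subspace of $X$ contains a subspace isomorphic to $c_0$. For a countable ordinal $\alpha$ the interval $[0,\alpha]=\{\beta:\beta\le\alpha\}$, with its order topology, is a countable compact metrizable space, and $C[0,\alpha]$ is the Banach space of continuous $\mathbb K$-valued functions on it with the supremum norm. (The notation $C(\alpha+)$ is also used.)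

By a theorem of Bessaga and Pe\l czy\'nski, every space $C(K)$ with separable dual is $c_0$-saturated; in particular every $C[0,\alpha]$ with $\alpha$ countable is. Subspaces of $c_0$-saturated spaces are trivially $c_0$-saturated, but nothing of the kind is automatic for quotients. This leads to the following problem, posed in \cite{CK}:
\begin{quote}
Is every subspace of every quotient of $C[0,\alpha]$ $c_0$-saturated, for every countable ordinal $\alpha$?
\end{quote}

The simplest case suggests the answer yes. The space $C[0,\omega]$ consists of the convergent sequences and is isomorphic to $c_0$. In $c_0$ a bounded sequence that tends to $0$ in each coordinate has a subsequence that is nearly disjointly supported, and the bounded sums which this produces survive under any bounded operator. So infinite-dimensional subspaces of quotients of $c_0$ do contain $c_0$ (Section~\ref{sec:range}). On the other hand, the only other evident restriction on a subspace of a quotient of $C[0,\alpha]$ is that its dual must be separable, and $\ell_2$ passes that test. It turns out that the first obstruction disappears at $\omega^\omega$, and that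 over all countable $\alpha$ only the second one is left.

Two spaces are \emph{$\kappa$-isomorphic} if there is an isomorphism $T$ between them with $\|T\|\,\|T^{-1}\|\le\kappa$.

\begin{theorem}\label{thm:range}
Let $\alpha$ be a countable ordinal.
\begin{enumerate}
\item[(a)] If $\alpha\ge\omega^\omega$, then for all $1<p<\infty$ and $\kappa>1$ there are subspaces $Z\subset W\subset C[0,\alpha]$ such that $W/Z$ is $\kappa$-isomorphic to $\ell_p$. Thus the quotient $C[0,\alpha]/Z$ contains a $\kappa$-isomorphic copy of $\ell_p$ and is not $c_0$-saturated.
\item[(b)] If $\alpha<\omega^\omega$, then every infinite-dimensional subspace of every quotient of $C[0,\alpha]$ contains a subspace isomorphic to $c_0$; hence all subspaces of quotients of $C[0,\alpha]$ are $c_0$-saturated.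
\end{enumerate}
\end{theorem}

So the answer is no, and the property asked for holds if and only if $\alpha<\omega^\omega$. Part (a) is a special case of a construction for spaces with a shrinking basis; the terminology is recalled in Section~\ref{sec:prelim}. If $(e_i)$ is a shrinking basis of $Y$, $x\in Y^*$, and $J\subset\mathbb N$ is a nonempty interval, finite or infinite, we write
\[
x_i=x(e_i),\qquad x_J=\sum_{i\in J}x_ie_i^* ;
\]
the series converges in norm. Intervals $J_1,J_2,\dots$ are \emph{successive} if $\max J_j<\min J_{j+1}$ for all $j$ (so only the last of finitely many successive intervals may be infinite).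

\begin{theorem}\label{thm:main}
Let $Y$ be a Banach space with a normalized, monotone, shrinking basis $(e_i)$, and let $\kappa>1$. Then there are a countable compact space $K$ and subspaces $Z\subset W\subset C(K)$ such that $W/Z$ is $\kappa$-isomorphic to $Y$. Suppose in addition that
\begin{enumerate}
\item[\textup{(F)}] for every $\varepsilon>0$ there is $R(\varepsilon)<\infty$ such that no $x$ with $\|x\|_{Y^*}\le1$ admits more than $R(\varepsilon)$ successive intervals $J$ with $\|x_J\|>\varepsilon$.
\end{enumerate}
Then $K$ can be taken homeomorphic to a clopen subset of $[0,\omega^\omega]$.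
\end{theorem}

\begin{theorem}\label{thm:class}
An infinite-dimensional Banach space $Y$ is isomorphic to a subspace of a quotient of $C[0,\alpha]$ for some countable $\alpha$ if and only if $Y^*$ is separable.
\end{theorem}

\paragraph{The idea.} If $K$ is countable and compact, then $\ell_2$ does not embed in $C(K)$, so functions on $K$ representing the vectors of $\ell_2$ cannot be chosen linearly and with equivalent norms. But to obtain $\ell_2$ as a \emph{quotient} of a subspace of $C(K)$, no linear choice is needed. It suffices that each $y$ in a dense part of the unit ball has some representing function $w_y$ with $\|w_y\|\le1$, and that each functional $x$ in a norming set is given by a measure $\mu_x$ of norm about $1$ with $\int w_y\,d\mu_x=x(y)$ exactly (Section~\ref{sec:criterion}). We build such data by successive approximation. A point of a small countable compact space records a functional $x$ up to an error $\varepsilon$; the error is recorded on a second space with a smaller weight, and so on. The function $w_y$ reads a record only up to the last nonzero coordinate of $y$, which makes it continuous but destroys linearity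 in $y$. Section~\ref{sec:onelevel} carries out the first step by hand, on a convergent sequence.

\section{Preliminaries}\label{sec:prelim}

\paragraph{Bases.} Let $(e_i)$ be a basis of $Y$, with coordinate functionals $e_i^*$ and basis projections $P_b y=\sum_{i\le b}e_i^*(y)e_i$. The basis is \emph{normalized} if $\|e_i\|=1$ for all $i$, \emph{monotone} if $\|P_b\|\le1$ for all $b$, and \emph{shrinking} if $\operatorname{span}(e_i^*)$ is norm dense in $Y^*$. If it is shrinking, then $x_{(0,b]}=x\circ P_b\to x$ in norm for every $x\in Y^*$: this holds on the dense set $\operatorname{span}(e_i^*)$, and the operators $x\mapsto x\circ P_b$ are uniformly bounded. A basis of a reflexive space is shrinking, for otherwise a nonzero element of $Y^{**}=Y$ would vanish on all $e_i^*$.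

Put $E_m=\operatorname{span}(e_1,\dots,e_m)$ and $E=\bigcup_mE_m$, a dense linear subspace of $Y$. For finite $J$ the notation $x_J$ will also be used when the basis is arbitrary or $x$ is just a sequence of scalars. If the basis is normalized and monotone, then for $x\in Y^*$
\begin{equation}\label{eq:basis}
\|x_{(0,b]}\|\le\|x\|,\qquad \|e_i^*\|\le2,\qquad |x_i|\le\|x_{(a,b]}\|\quad(a<i\le b),
\end{equation}
because $x_{(0,b]}=x\circ P_b$, $e_i^*(y)e_i=P_iy-P_{i-1}y$, and $x_i=x_{(a,b]}(e_i)$.

\paragraph{Derived sets.} For a compact space $K$ let $K^{(0)}=K$, let $K^{(\beta+1)}$ be the set of accumulation points of $K^{(\beta)}$, and let $K^{(\beta)}=\bigcap_{\gamma<\beta}K^{(\gamma)}$ for limit $\beta$. All $K^{(\beta)}$ are closed, and $K^{(\beta)}\cap U=U^{(\beta)}$ for $U$ clopen in $K$. Suppose that $K$ is countable and infinite. A nonempty countable compact space has an isolated point, by the Baire category theorem, so the sets $K^{(\beta)}$ decrease strictly until they are empty. By compactness the first $\gamma$ with $K^{(\gamma)}=\emptyset$ is a successor $\beta+1$; it is countable because $K$ is, and $\beta\ge1$ because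 $K$ is infinite. Now $K^{(\beta)}$ is compact without accumulation points, hence finite. The theorem of Mazurkiewicz and Sierpi\'nski says that these data determine $K$:
\begin{equation}\label{eq:MS}
\text{if } |K^{(\beta)}|=m,\ 1\le m<\omega,\ \beta\ge1,\ \text{ then } K\text{ is homeomorphic to }[0,\omega^\beta m].
\end{equation}
In particular every infinite countable compact space is homeomorphic to $[0,\alpha]$ for some countable $\alpha$.

\section{A criterion for being a quotient of a subspace of $C(K)$}\label{sec:criterion}

\begin{lemma}\label{lem:criterion}
Let $K$ be a compact space, $Y$ a Banach space, $E$ a dense linear subspace of $Y$, $D\subset Y^*$, and $a,b>0$ with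
\[
\|y\|\le a\sup_{x\in D}|x(y)|\qquad(y\in E).
\]
Suppose that for each $x\in D$ there is $\mu_x\in C(K)^*$ with $\|\mu_x\|\le b$, and for each $y\in E$ with $\|y\|\le1$ there is $w_y\in C(K)$ with $\|w_y\|\le1$, such that
\[
\int w_y\,d\mu_x=x(y)\qquad\text{for all such }x,y .
\]
Let $W$ be the closed linear span of all $w_y$. Then there is a bounded surjection $Q:W\to Y$ with $Qw_y=y$, and $W/\ker Q$ is $ab$-isomorphic to $Y$.
\end{lemma}

\begin{proof}
For finite sums,
\[
\Big\|\sum_jc_jy_j\Big\|\le a\sup_{x\in D}\Big|\sum_jc_jx(y_j)\Big|
=a\sup_{x\in D}\Big|\int\sum_jc_jw_{y_j}\,d\mu_x\Big|\le ab\,\Big\|\sum_jc_jw_{y_j}\Big\| .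
\]
Hence $\sum_jc_jw_{y_j}\mapsto\sum_jc_jy_j$ is well defined and linear on the span of the $w_y$, and extends to $Q:W\to Y$ with $\|Q\|\le ab$.

Since the unit ball of $E$ is dense in that of $Y$ and $Qw_y=y$, scaling gives: for $v\in Y$ and $\tau>0$ there is $w\in W$ with $\|w\|\le\|v\|$ and $\|v-Qw\|<\tau$. Now let $\|y\|<1$ and choose $\tau>0$ with $\|y\|+\tau<1$. Put $v_0=y$ and inductively choose $w_n\in W$ with $\|w_n\|\le\|v_n\|$ such that $v_{n+1}=v_n-Qw_n$ has norm less than $\tau2^{-n-1}$. Then $w=\sum_{n\ge0}w_n$ satisfies $\|w\|\le\|y\|+\tau<1$ and $Qw=y$. So $Q$ maps the open unit ball of $W$ onto a set containing the open unit ball of $Y$. The induced bijection $W/\ker Q\to Y$ therefore has norm at most $ab$, and its inverse has norm at most $1$.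
\end{proof}

The map $y\mapsto w_y$ is not assumed linear. If it were the restriction of a linear map on $E$, then the first display of the proof would give $\|y\|\le ab\|w_y\|\le ab\|y\|$, and $Y$ would embed in $C(K)$. The identity $\int w_y\,d\mu_x=x(y)$, on the other hand, has to be exact. An error of size $\varepsilon$ in it would contribute a term of order $\varepsilon\sum_j|c_j|$ to the estimate. This term is not controlled by $\|\sum_jc_jw_{y_j}\|$, and $Q$ need no longer be well defined.

\section{One level, by hand}\label{sec:onelevel}

Let $Y=\ell_2$ over $\mathbb R$. Fix finite sets $\Lambda_i\subset[-1,1]$ containing $0,\frac12,\frac34,1$ and $2^{-i}$, and let $D$ be the set of finitely supported $x$ in the unit ball of $Y^*=\ell_2$ with $x_i\in\Lambda_i$ for all $i$. The weak$^*$ closure of $D$ is compact and the functions $x\mapsto x(y)$ on it are continuous, but it is uncountable: it contains all sequences $x$ with $x_i\in\{0,2^{-i}\}$. We want to replace $x$ by a coarser record, so that there are only countably many records even after taking limits.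

Let $k(x)$ be the least $k$ with $\|x_{(0,k]}\|>\frac34$, and let the record of $x$ be $h(x)=(x_1,\dots,x_{k(x)})$. If there is no such $k$, put $k(x)=\infty$ and let $h(x)$ be the empty record $\emptyset$. Let $T$ be the set of all records. For each $m$ only finitely many nonempty records have length at most $m$. So if we declare the nonempty records isolated and take the cofinite sets containing $\emptyset$ as the neighborhoods of $\emptyset$, then $T$ is just a convergent sequence with limit $\emptyset$. (It is infinite, since $h(e_k^*)$ has length $k$.)

Now take $y\in E_m$, and define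
\[
(L_my)(h)=\sum_{i\le k}h_iy_i\ \text{ if $h$ has length } k\le m,\qquad (L_my)(h)=0\ \text{ if $h=\emptyset$ or $h$ has length $>m$.}
\]
This function has only finitely many nonzero values, all at isolated points, so it is continuous on $T$; also $L_m$ is linear and $\|L_my\|\le\|y\|$. We claim that
\begin{equation}\label{eq:toy}
|(L_my)(h(x))-x(y)|\le\tfrac34\|y\|\qquad(x\in D,\ y\in E_m).
\end{equation}
If $k(x)>m$, the difference is $-x_{(0,m]}(y)$ and $\|x_{(0,m]}\|\le\frac34$ by the choice of $k(x)$. If $k=k(x)\le m$, the difference is $-x_{(k,m]}(y)$ and $\|x_{(k,m]}\|^2\le1-\frac9{16}<\frac9{16}$. So \emph{a convergent sequence records every functional in $D$, up to an error of norm at most $\frac34$.}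

The \emph{horizon} $m$ is essential. The function $h\mapsto\sum_ih_iy_i$ without cutoff is not continuous even for $y=e_1$: for $k\ge2$ the functionals $\frac12e_1^*+\frac34e_k^*$ (of norm $\sqrt{13}/4<1$) have records of length $k$ on which it is $\frac12$, while it is $0$ on $h(e_k^*)$; both sequences of records converge to $\emptyset$. The price is that $L_my$ depends on the choice of $m$: for $2\le m<k\le m'$ the functions $L_me_1$ and $L_{m'}e_1$ differ by $\frac12$ at the record of $\frac12e_1^*+\frac34e_k^*$. Thus the linear maps $L_m$ are not compatible with each other, and Lemma~\ref{lem:criterion} is what allows this.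

It remains to remove the error in \eqref{eq:toy}. With $c=k(x)$ if $k(x)\le m$ and $c=0$ otherwise, the part of $x$ still missing at horizon $m$ is the residual $x_{(c,m]}$, of norm at most $\frac34$. We want to record it on a second space, up to a smaller error. Four things have to be arranged.
\begin{itemize}
\item For a small threshold one cut is not enough. We cut again whenever the part of $x$ since the last cut exceeds the threshold. The limits of such records must still be countably many; this is where the shrinking basis enters.
\item The second space must show where, for a given horizon $m$, the first level stopped. We therefore make every cut of the first level a cut of the second.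
\item The residual after level $l$ has norm at most $\varepsilon_l$. So the part of it that the next level records can be written as a function of norm at most $\|y\|$, evaluated at a point of mass $\varepsilon_l$. With $\sum_l\varepsilon_l<\infty$ all levels together give a measure of finite norm.
\item For fixed $m$ the process must stop after finitely many levels, so that the resulting function is continuous on the union of all levels with a point at infinity added. This is where the discreteness of the values $x_i$ enters.
\end{itemize}

\section{The construction}\label{sec:construction}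

In this section $(e_i)$ is a normalized, monotone, shrinking basis of $Y$. Fix $0<\eta<\frac14$ and put
\[
\varepsilon_0=1,\qquad \varepsilon_l=\eta2^{-l}\ (l\ge1),\qquad \delta_i=\eta2^{-i-2}\ (i\ge1),
\]
so that $\sum_{l\ge1}\varepsilon_{l-1}=1+\eta$. Let $\Lambda_i$ be the finite set of scalars of modulus at most $1$ in $\delta_i\mathbb Z$ (real case) or $\delta_i(\mathbb Z+\sqrt{-1}\,\mathbb Z)$ (complex case), and let
\[
D=\{x\in\operatorname{span}(e_i^*):\ \|x\|\le1,\ x_i\in\Lambda_i\text{ for all }i\}.
\]

\begin{lemma}\label{lem:norming}
For $y\in E$ we have $\sup_{x\in D}|x(y)|\ge(1-2\eta)\|y\|$.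
\end{lemma}

\begin{proof}
Let $y\in E_m$ and choose $x\in Y^*$ with $\|x\|=1$ and $x(y)=\|y\|$. Replacing $x$ by $x\circ P_m$ we may assume $x\in\operatorname{span}(e_1^*,\dots,e_m^*)$ and $\|x\|\le1$; then $|x_i|\le1$. Round the real and imaginary parts of the coordinates of $(1-\eta)x$ toward $0$ to multiples of $\delta_i$. Since $\|e_i^*\|\le2$, the resulting $x'$ satisfies
\[
\|x'-(1-\eta)x\|\le\sum_i2\sqrt2\,\delta_i\le\tfrac{\sqrt2}{2}\eta<\eta .
\]
Hence $\|x'\|\le1$, so $x'\in D$, and $|x'(y)|\ge(1-\eta)\|y\|-\eta\|y\|$.
\end{proof}

\subsection*{Cuts}

At level $l$ we keep the cuts of level $l-1$, and moreover cut whenever the part of $x$ since the last cut has become larger than $\varepsilon_l$.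

\begin{definition}\label{def:cuts}
For a scalar sequence $x$ put $C_0(x)=\emptyset$. Given $C_{l-1}(x)$, define $C_l(x)\subset\mathbb N$ by deciding successively for $k=1,2,\dots$: $k\in C_l(x)$ if and only if
\[
k\in C_{l-1}(x)\quad\text{or}\quad \|x_{(c,k]}\|>\varepsilon_l,\ \text{ where }c=\max\big(C_l(x)\cap[1,k-1]\big),
\]
with $\max\emptyset=0$. For a horizon $m\ge1$ put $c_l(x,m)=\max\big(C_l(x)\cap[1,m]\big)$.
\end{definition}

\begin{example}
Take $Y=\ell_2$ and, for the sake of small numbers, thresholds $1,\frac12,\frac14$ in place of $\varepsilon_0,\varepsilon_1,\varepsilon_2$. Let $x=\frac25(e_1^*+\dots+e_5^*)$, so $\|x\|^2=\frac45$. One coordinate has square $\frac4{25}<\frac14$, while two have sum of squares $\frac8{25}>\frac14$, so $C_1(x)=\{2,4\}$; and $C_2(x)=\{1,2,3,4,5\}$ since $\frac25>\frac14$. At horizon $3$ we have $c_1=2$ and $c_2=3$: level $1$ accounts for $x_{(0,2]}$ and level $2$ for the remaining $x_{(2,3]}$, of norm $\frac25\le\frac12$. At horizon $4$ we have $c_1=c_2=4$: level $1$ accounts for everything.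
\end{example}

\begin{lemma}\label{lem:cuts}
Let $x$ be a scalar sequence, $l\ge0$ and $m\ge1$.
\begin{enumerate}
\item[(i)] $C_l(x)\subset C_{l+1}(x)$; hence $c_l(x,m)\le c_{l+1}(x,m)\le m$.
\item[(ii)] For every $k$ the set $C_l(x)\cap[1,k]$ depends only on $x_1,\dots,x_k$.
\item[(iii)] If $x\in D$, then $\|x_{(c_l(x,m),k]}\|\le\varepsilon_l$ whenever $c_l(x,m)\le k\le m$.
\item[(iv)] If $x\in D$ and $l\ge m+3$, then $x_i=0$ whenever $c_l(x,m)<i\le m$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) is immediate from the definition, and (ii) follows from it by induction on $l$.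

(iii) If $l=0$, then $c_0(x,m)=0$ and $\|x_{(0,k]}\|\le\|x\|\le1=\varepsilon_0$. Let $l\ge1$ and $c=c_l(x,m)$. For $k=c$ there is nothing to prove. For $c<k\le m$ the last element of $C_l(x)$ before $k$ is $c$ (or there is none and $c=0$). Since $k\notin C_l(x)$, we get $\|x_{(c,k]}\|\le\varepsilon_l$.

(iv) Let $i\le m$ and $x_i\ne0$. As $x_i\in\Lambda_i$, we have $|x_i|\ge\delta_i\ge\delta_m=\eta2^{-m-2}>\varepsilon_l$. If $c$ is the last element of $C_l(x)$ before $i$ (or $0$), then $\|x_{(c,i]}\|\ge|x_i|>\varepsilon_l$ by \eqref{eq:basis}. So $i\in C_l(x)$ and $i\le c_l(x,m)$.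
\end{proof}

\subsection*{The spaces of records}

At level $l$ we record $x$ at the cuts $k\in C_l(x)$ only, but at each of these we write down everything seen so far. Let $H_k=\{(x_1,\dots,x_k):x\in D\}$. This is a finite set, so $\Pi=\prod_k(H_k\cup\{*\})$, with discrete factors, is compact and metrizable. For $l\ge1$ and $x\in D$ define $t_l(x)\in\Pi$ by
\[
t_l(x)(k)=(x_1,\dots,x_k)\ \text{ if }k\in C_l(x),\qquad t_l(x)(k)=*\ \text{ otherwise},
\]
and let $T_l$ be the closure of $\{t_l(x):x\in D\}$ in $\Pi$. For $a\in T_l$ we call $M(a)=\{k:a(k)\ne*\}$ the set of \emph{marks} of $a$; thus $M(t_l(x))=C_l(x)$.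

The following lemma is the only place in the construction where the basis has to be shrinking. Without that hypothesis the construction cannot work in general: for $Y=\ell_1$ the conclusion of Theorem~\ref{thm:main} would contradict the necessity part of Theorem~\ref{thm:class}.

\begin{lemma}\label{lem:countable}
Each $a\in T_l$ has only finitely many marks. Hence $T_l$ is countable, compact and metrizable.
\end{lemma}

\begin{proof}
Suppose that $M(a)=\{i_1<i_2<\cdots\}$ is infinite. For each $j$ choose $x^{(j)}\in D$ such that $t_l(x^{(j)})$ agrees with $a$ in the coordinates $1,\dots,i_j$. Then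
\[
a(i_s)=(x^{(j)}_1,\dots,x^{(j)}_{i_s})\quad(s\le j),\qquad C_l(x^{(j)})\cap[1,i_j]=\{i_1,\dots,i_j\}.
\]
The first relation says that $a(i_s)$ is an initial segment of $a(i_j)$ for $s\le j$. So all the $a(i_j)$ are initial segments of one sequence $z=(z_i)$, and $\|z_{(0,i_j]}\|=\|x^{(j)}_{(0,i_j]}\|\le1$. The second relation and Lemma~\ref{lem:cuts}(ii) give $C_l(z)=\{i_1,i_2,\dots\}$. Any weak$^*$ cluster point of the bounded sequence $(z_{(0,i_j]})_j$ is an element of $Y^*$ with coordinates $z_i$. Since the basis is shrinking, $\sum_iz_ie_i^*$ converges in norm.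

Let $n\le l$ be the least index for which $C_n(z)$ is infinite; $n\ge1$ since $C_0(z)=\emptyset$. If $c<k$ are consecutive elements of $C_n(z)$ beyond the finite set $C_{n-1}(z)$, then $\|z_{(c,k]}\|>\varepsilon_n$. This gives infinitely many disjoint blocks of norm greater than $\varepsilon_n$ in a norm convergent series, a contradiction.

Finally, $a$ is determined by the finite set $M(a)$ and the values $a(k)\in H_k$, $k\in M(a)$. There are countably many possibilities.
\end{proof}

Let $K$ be the one-point compactification, by a point $\infty$, of the disjoint union $\bigsqcup_{l\ge1}T_l$. It is an infinite countable compact space, and each $T_l$ is clopen in $K$. For $x\in D$ put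
\[
\mu_x=\sum_{l\ge1}\varepsilon_{l-1}\,\delta_{t_l(x)}\in C(K)^*,\qquad \|\mu_x\|\le1+\eta,
\]
where $\delta_t$ denotes the point mass at $t$.

\subsection*{The lifts}

At horizon $m$, the record of $x$ on $T_l$ is used to evaluate the part of $x$ between the last cut of level $l-1$ and the last cut of level $l$.

\begin{proposition}\label{prop:lifts}
For every $m\ge1$ there is a linear map $L_m:E_m\to C(K)$ with $\|L_m\|\le1$ and
\[
\int L_my\,d\mu_x=x(y)\qquad(x\in D,\ y\in E_m).
\]
\end{proposition}

\begin{proof}
Fix $y\in E_m$. For $l\ge1$ and $x\in D$ put
\begin{equation}\label{eq:lift}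
(L_my)(t_l(x))=\varepsilon_{l-1}^{-1}\;x_{(c_{l-1}(x,m),\,c_l(x,m)]}(y).
\end{equation}

\emph{This extends to a continuous function on $T_l$.} We claim that the right side depends only on the coordinates $1,\dots,m$ of $t_l(x)$. They determine $c=c_l(x,m)$, the last mark not exceeding $m$ (or $0$), and, from the entry at that mark, $x_1,\dots,x_c$. By Lemma~\ref{lem:cuts}(i), $C_{l-1}(x)\cap[1,m]\subset[1,c]$; so by Lemma~\ref{lem:cuts}(ii) they also determine $c_{l-1}(x,m)$. This proves the claim. The first $m$ coordinates take values in a finite set, and every $a\in T_l$ agrees in them with some $t_l(x)$. So \eqref{eq:lift} is well defined and extends to a locally constant function on $T_l$. It is linear in $y$ because the cuts do not depend on $y\in E_m$.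

\emph{It is bounded by $\|y\|$.} Lemma~\ref{lem:cuts}(iii) at level $l-1$, with $k=c_l(x,m)$, gives $\|x_{(c_{l-1}(x,m),c_l(x,m)]}\|\le\varepsilon_{l-1}$. The bound holds at all points $t_l(x)$, hence on $T_l$.

\emph{It vanishes on $T_l$ for $l\ge m+4$.} Then $l-1\ge m+3$, so Lemma~\ref{lem:cuts}(iv) gives $x_i=0$ for $c_{l-1}(x,m)<i\le m$. Setting $(L_my)(\infty)=0$ we obtain $L_my\in C(K)$ with $\|L_my\|\le\|y\|$.

\emph{The integral.} Since $c_0(x,m)=0$, the sum telescopes:
\[
\int L_my\,d\mu_x=\sum_{l=1}^{m+3}x_{(c_{l-1}(x,m),c_l(x,m)]}(y)=x_{(0,c_{m+3}(x,m)]}(y)=x_{(0,m]}(y)=x(y).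
\]
The third equality is Lemma~\ref{lem:cuts}(iv), and the last holds since $y\in E_m$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, first part]
For $y\in E$ with $\|y\|\le1$ let $w_y=L_my$, where $m\ge1$ is the least index with $y\in E_m$. By Lemma~\ref{lem:norming} and Proposition~\ref{prop:lifts}, the hypotheses of Lemma~\ref{lem:criterion} hold with $a=(1-2\eta)^{-1}$ and $b=1+\eta$. So $Y$ is $\frac{1+\eta}{1-2\eta}$-isomorphic to $W/Z$ with $Z=\ker Q\subset W\subset C(K)$. Choose $\eta$ so small that $\frac{1+\eta}{1-2\eta}\le\kappa$.
\end{proof}

\section{Counting marks}\label{sec:marks}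

How complicated is $K$? This depends on how many marks a record can have. The number of marks bounds the rank of a record: nearby records must repeat its marks and can only add new ones further out.

\begin{proof}[Proof of Theorem~\ref{thm:main}, second part]
Assume (F); we may take $R(\varepsilon)$ to be an integer. Let $K$ be the space constructed in Section~\ref{sec:construction}, let $x\in D$ and $j\ge1$. Each $k\in C_j(x)\setminus C_{j-1}(x)$ is the right end of an interval $(c,k]$ with $\|x_{(c,k]}\|>\varepsilon_j$, where $c$ is the element of $C_j(x)$ preceding $k$ (or $0$). For fixed $j$ these intervals are successive. So $|C_j(x)\setminus C_{j-1}(x)|\le R(\varepsilon_j)$, and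
\[
|C_l(x)|\le\rho_l:=\sum_{j=1}^lR(\varepsilon_j)\qquad(x\in D,\ l\ge1).
\]
Therefore $|M(a)|\le\rho_l$ for all $a\in T_l$, since any finite set of marks of $a$ is also marked in some $t_l(x)$.

Let $F\subset\{a\in T_l:|M(a)|\le r\}$. Then a point $a\in F$ with $|M(a)|=r$ is isolated in $F$: if $b\in F$ agrees with $a$ in the finitely many coordinates $k\in M(a)$, then $M(b)\supset M(a)$, so $M(b)=M(a)$ and $b=a$. Thus the accumulation points of $F$ in $F$ have at most $r-1$ marks. By induction $T_l^{(j)}\subset\{a\in T_l:|M(a)|\le\rho_l-j\}$, and $T_l^{(\rho_l+1)}=\emptyset$. As $T_l$ is clopen in $K$, it follows that $K^{(\omega)}\cap T_l=\emptyset$ for every $l$, that is, $K^{(\omega)}\subset\{\infty\}$.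

If $K^{(\omega)}=\{\infty\}$, then $K$ is homeomorphic to $[0,\omega^\omega]$ by \eqref{eq:MS}. If $K^{(\omega)}=\emptyset$, then $K^{(n)}=\emptyset$ for some $n<\omega$ by compactness, and since $K$ is infinite, \eqref{eq:MS} shows that $K$ is homeomorphic to $[0,\omega^jm]$ with $1\le j<\omega$ and $1\le m<\omega$. This is an initial segment $[0,\beta]=[0,\beta+1)$ of $[0,\omega^\omega]$, hence clopen.
\end{proof}

\begin{remark}
Condition (F) is a real restriction. Let $Y$ be the $\ell_2$-sum of the spaces $\ell_1^n$, $n\ge1$, with its natural basis; $Y$ is reflexive, so the basis is shrinking. In $Y^*$, the $\ell_2$-sum of the $\ell_\infty^n$, the vector with all coordinates $1$ in the $n$th summand and $0$ elsewhere has norm $1$ and admits $n$ successive intervals $J$, of one element each, with $\|x_J\|=1$. So (F) fails for $\varepsilon=\frac12$. The first part of Theorem~\ref{thm:main} still applies to this $Y$.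
\end{remark}

\section{The sharp range: proof of Theorem~\ref{thm:range}}\label{sec:range}

\begin{proof}[Proof of Theorem~\ref{thm:range}\textup{(a)}]
Let $1<p<\infty$ and $\frac1p+\frac1q=1$. The unit vector basis of $Y=\ell_p$ is normalized, monotone and, since $\ell_p$ is reflexive, shrinking. If $\|x\|_q\le1$ and $J_1,\dots,J_n$ are disjoint with $\|x_{J_j}\|_q>\varepsilon$, then $n\varepsilon^q\le\sum_j\|x_{J_j}\|_q^q\le1$. So (F) holds with $R(\varepsilon)=\varepsilon^{-q}$. By Theorem~\ref{thm:main} there are $Z\subset W\subset C(K)$ with $W/Z$ $\kappa$-isomorphic to $\ell_p$ and $K$ homeomorphic to a clopen subset of $[0,\omega^\omega]$. If $\alpha\ge\omega^\omega$, then $[0,\omega^\omega]$ is clopen in $[0,\alpha]$, and extension by $0$ embeds $C(K)$ isometrically in $C[0,\alpha]$. So we may regard $Z\subset W$ as subspaces of $C[0,\alpha]$, and $W/Z$ is a subspace of $C[0,\alpha]/Z$. As $\ell_p$ is reflexive and $c_0$ is not, $\ell_p$ contains no copy of $c_0$. Hence $C[0,\alpha]/Z$ is not $c_0$-saturated, and neither is its infinite-dimensional subspace $W/Z$.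
\end{proof}

For (b) recall that a series $\sum y_n$ in a Banach space $Y$ is \emph{weakly unconditionally Cauchy} if $\sum_n|y^*(y_n)|<\infty$ for all $y^*\in Y^*$. This holds if
\begin{equation}\label{eq:wuc}
\sup\Big\{\Big\|\sum_{n\in F}\theta_ny_n\Big\|:F\subset\mathbb N\text{ finite},\ |\theta_n|\le1\Big\}<\infty,
\end{equation}
because $\sum_{n\in F}|y^*(y_n)|=y^*\big(\sum_{n\in F}\theta_ny_n\big)$ for suitable $|\theta_n|\le1$. We use two theorems of Bessaga and Pe\l czy\'nski: $C[0,\alpha]$ is isomorphic to $c_0$ for $\omega\le\alpha<\omega^\omega$ \cite{BP60}; and if $\sum y_n$ is weakly unconditionally Cauchy with $\inf_n\|y_n\|>0$, then $(y_n)$ has a subsequence equivalent to the unit vector basis of $c_0$ \cite{BP58}.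

\begin{proof}[Proof of Theorem~\ref{thm:range}\textup{(b)}]
If $\alpha$ is finite, then $C[0,\alpha]$ is finite-dimensional and there is nothing to prove. Let $\omega\le\alpha<\omega^\omega$. The hypothesis on $\alpha$ is used only to replace $C[0,\alpha]$ by $c_0$. An infinite-dimensional subspace $Y$ of a quotient of $c_0$ is the image of its preimage $W\subset c_0$, so there is a bounded surjection $Q:W\to Y$ with $W\subset c_0$ closed. We show that $Y$ contains $c_0$.

By Riesz's lemma the unit ball of $Y$ contains a sequence whose terms are pairwise at distance at least some $\delta>0$. As $Q$ is open, there is a bounded sequence $(w_n)\subset W$ with $\|Qw_n-Qw_k\|\ge\delta$ for $n\ne k$. By a diagonal argument we may assume that $(w_n)$ converges in each coordinate. Then $v_n=w_{2n}-w_{2n+1}$ is a bounded sequence in $W$ which tends to $0$ in each coordinate, and $\|Qv_n\|\ge\delta$.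

Put $N_0=0$. Given $N_{k-1}$, $k\ge1$, choose $n_k$ (larger than $n_{k-1}$ if $k>1$) such that $v_{n_k}$ is at most $2^{-k}$ in modulus in the coordinates $i\le N_{k-1}$, and then $N_k>N_{k-1}$ such that it is at most $2^{-k}$ in modulus in the coordinates $i>N_k$. Let $u_k$ be the restriction of $v_{n_k}$ to the coordinates in $(N_{k-1},N_k]$, extended by $0$. The $u_k$ are disjointly supported and $\|v_{n_k}-u_k\|\le2^{-k}$, so for finite $F$ and $|\theta_k|\le1$,
\[
\Big\|\sum_{k\in F}\theta_kv_{n_k}\Big\|\le\sup_k\|u_k\|+\sum_k2^{-k}\le\sup_n\|v_n\|+1 .
\]
Applying $Q$ we see that $y_k=Qv_{n_k}$ satisfies \eqref{eq:wuc}. Since $\|y_k\|\ge\delta$, a subsequence of $(y_k)$ is equivalent to the unit vector basis of $c_0$.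

Thus every infinite-dimensional subspace of a quotient of $C[0,\alpha]$ contains $c_0$. Applied to the infinite-dimensional subspaces of a given subspace of a quotient, this shows that the latter is $c_0$-saturated.
\end{proof}

\section{Spaces with separable dual}\label{sec:class}

The sufficiency part of Theorem~\ref{thm:class} uses Zippin's theorem \cite{Zippin}: a Banach space with separable dual embeds isomorphically in a space with a shrinking basis.

\begin{proof}[Proof of Theorem~\ref{thm:class}]
\emph{Necessity.} Since $[0,\alpha]$ is countable, all measures on it are sums of point masses and $C[0,\alpha]^*=\ell_1([0,\alpha])$ is separable. The dual of a quotient is a subspace of the dual, and the dual of a subspace is a quotient of the dual. So every subspace of a quotient of $C[0,\alpha]$ has separable dual, and this is preserved by isomorphisms.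

\emph{Sufficiency.} Let $Y^*$ be separable. By Zippin's theorem $Y$ embeds in a space $X$ with a shrinking basis. Passing to the equivalent norm $\sup_n\|P_nx\|$ and then normalizing the basis vectors, we may assume that the basis is normalized, monotone and shrinking. Theorem~\ref{thm:main} gives a countable compact space $K$ and $Z\subset W\subset C(K)$ with $X$ isomorphic to $W/Z$. Since $X$ is infinite-dimensional, $K$ is infinite, and by \eqref{eq:MS} it is homeomorphic to some $[0,\alpha]$ with $\alpha$ countable. So $Y$ is isomorphic to a subspace of $W/Z\subset C(K)/Z$, where $C(K)$ is identified with $C[0,\alpha]$.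
\end{proof}

Condition (F) is available well beyond $\ell_p$, and then $\alpha=\omega^\omega$ suffices.

\begin{corollary}\label{cor:superreflexive}
Every superreflexive space $Y$ with a basis, for example $L_p[0,1]$ with $1<p<\infty$, is isomorphic to a subspace of a quotient of $C[0,\omega^\omega]$.
\end{corollary}

\begin{proof}
After a renorming and normalization as above, the basis is normalized and monotone; it is shrinking because $Y$ is reflexive. The space $Y^*$ is superreflexive, and all block sequences of $(e_i^*)$ have basis constant at most $1$. By a theorem of James (\cite{James}; see also \cite{Gurarii}) there are $r<\infty$ and $c>0$ such that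
\[
\Big\|\sum_jz_j\Big\|\ge c\Big(\sum_j\|z_j\|^r\Big)^{1/r}\qquad\text{for all finite block sequences }(z_j)\text{ of }(e_i^*).
\]
We verify (F). Let $\|x\|_{Y^*}\le1$, let $\varepsilon>0$, and let $J_1,\dots,J_n$ be successive intervals with $\|x_{J_j}\|>\varepsilon$. We may assume they are finite, since an infinite last interval can be replaced by a long initial part. To use the estimate we fill the gaps: put $\max J_0=0$ and $J_j'=(\max J_{j-1},\max J_j]$. Then $x_{J_j}$ is obtained from $x_{J_j'}$ by deleting an initial segment, an operation of norm at most $2$, so $\|x_{J_j'}\|\ge\frac12\|x_{J_j}\|>\varepsilon/2$. On the other hand $\big\|\sum_jx_{J_j'}\big\|=\|x_{(0,\max J_n]}\|\le1$. Hence $c\,n^{1/r}\varepsilon/2\le1$, that is, $n\le(2/(c\varepsilon))^r$, and (F) holds. By Theorem~\ref{thm:main}, $Y$ is isomorphic to some $W/Z$ with $Z\subset W\subset C(K)$ and $K$ homeomorphic to a clopen subset of $[0,\omega^\omega]$; extension by $0$ embeds $C(K)$ isometrically in $C[0,\omega^\omega]$.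
\end{proof}

\begin{thebibliography}{9}

\bibitem{BP58} C. Bessaga and A. Pe\l czy\'nski, 1958.

\bibitem{BP60} C. Bessaga and A. Pe\l czy\'nski, 1960.

\bibitem{Gurarii} Gurari\u{\i} and Gurari\u{\i}, 1971.

\bibitem{James} James, Pacific J. Math. \textbf{41} (1972).

\bibitem{CK} \emph{The Banach Spaces $C(K)$}, \texttt{http://www.ma.utexas.edu/users/rosenthl/pdf-papers/92.pdf}.

\bibitem{Zippin} Zippin, Trans. AMS \textbf{310} (1988).

\end{thebibliography}

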